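\title{The support of the singularity category of $C^*BG$ is the nucleus}

\begin{abstract}
Let $G$ be a finite group and $k$ a field of characteristic $p>0$. The cohomology ring $H^*(G,k)$ acts on the singularity category $\mathrm{D}_{\mathrm{sg}}(C^*BG)$ of the cochains on the classifying space, so this category has a support in the homogeneous spectrum of $H^*(G,k)$. We prove that this support is the nucleus of $G$: the union of the images of the spectra of those elementary abelian $p$-subgroups whose centralizer is not $p$-nilpotent. We also compute the supports of the modules $C^*BH$, for $p$-subgroups $H$, and of their Koszul objects. At a given prime, transfer reduces the problem to the centralizer of the elementary abelian subgroup that Quillen's stratification attaches to the prime. A ghost lemma for $p$-nilpotent groups then gives the upper bound, and a shear automorphism for central subgroups gives the lower bound.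
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

Let $G$ be a finite group and $k$ a field of characteristic $p>0$. Let $C^*BG$ be the cochains on the classifying space $BG$ with coefficients in $k$. Its cohomology $H^*BG=H^*(G,k)$ is a graded-commutative noetherian $k$-algebra. Let $V_G$ be the set of homogeneous prime ideals of $H^*(G,k)$, with the topology whose closed sets are the sets $V(\mathfrak a)=\{\mathfrak p:\mathfrak p\supseteq\mathfrak a\}$ for homogeneous ideals $\mathfrak a$. The irrelevant ideal $H^{>0}(G,k)$ is a closed point of $V_G$, which we denote by $0$. For a subgroup $H\le G$, restriction $H^*(G,k)\to H^*(H,k)$ induces a map $V_H\to V_G$; for $H=1$ its image is $\{0\}$.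

Let $\mathrm D(C^*BG)$ be the derived category of dg modules over $C^*BG$, and let $\mathrm D^{\mathrm b}(C^*BG)$ be the full subcategory of those $X$ for which $H^*X=\operatorname{Hom}^*(C^*BG,X)$ is finitely generated over $H^*BG$. It contains the thick subcategory $\operatorname{Thick}(C^*BG)$ generated by the free module. The \emph{singularity category} is the Verdier quotient
\[
\mathrm D_{\mathrm{sg}}(C^*BG)=\mathrm D^{\mathrm b}(C^*BG)/\operatorname{Thick}(C^*BG).
\]
For a commutative noetherian local ring in place of $C^*BG$, the analogous quotient vanishes exactly when the ring is regular. So $\mathrm D_{\mathrm{sg}}(C^*BG)$ measures the failure of $C^*BG$ to be regular, and one wants to know where on $V_G$ this failure sits. The ring $H^*BG$ acts on $\mathrm D(C^*BG)$: a homogeneous $\zeta$ gives natural maps $\zeta_X\colon X\to\Sigma^{|\zeta|}X$ (see \S\ref{ss:translate}), so that all graded Hom groups are $H^*BG$-modules. The action passes to the quotient. For a graded module $M$ let $M_{\mathfrak p}$ be the localization that inverts the homogeneous elements outside $\mathfrak p$. The \emph{support}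 of an object $X$ of $\mathrm D_{\mathrm{sg}}(C^*BG)$ is
\[
\operatorname{supp}X=\{\mathfrak p\in V_G:\operatorname{End}^*_{\mathrm D_{\mathrm{sg}}(C^*BG)}(X)_{\mathfrak p}\ne0\},
\]
and $\operatorname{supp}\mathrm D_{\mathrm{sg}}(C^*BG)$ is the union of the supports of all objects.

A finite group $C$ is \emph{$p$-nilpotent} if it has a normal subgroup $O$ of order prime to $p$ with $C/O$ a $p$-group. A subgroup $H$ of such a group is again $p$-nilpotent, by means of $H\cap O$. The \emph{nucleus} $\Theta_G\subseteq V_G$ is the union of the images of the maps $V_E\to V_G$, where $E$ runs over the elementary abelian $p$-subgroups of $G$ (including $E=1$) whose centralizer $C_G(E)$ is not $p$-nilpotent. By a known theorem, $\Theta_G$ is also the union of the supports $\mathcal V_G(M)$ of the possibly infinitely generated $kG$-modules $M$ in the principal block with $H^*(G,M)=0$. Here $\mathcal V_G(M)$ is the Benson--Iyengar--Krause support: the set of $\mathfrak p$ with $\Gamma_{\mathfrak p}(iM)\neq0$, where $iM$ is an injective resolution in the homotopy category of complexes of injective $kG$-modules and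 $\Gamma_{\mathfrak p}$ are the local cohomology functors for the action of $H^*(G,k)$; a nonzero projective module has support $\{0\}$. We use only the description by centralizers.

It is known that $\operatorname{supp}\mathrm D_{\mathrm{sg}}(C^*BG)=\Theta_G$ when $\Theta_G$ is $\varnothing$ or $\{0\}$, that is, when the centralizer of every element of order $p$ is $p$-nilpotent. The question whether this equality holds for all $G$ and $k$ is posed in \cite{OWR}. The answer is yes.

\begin{theorem}\label{thm:main}
For every finite group $G$ and every field $k$ of characteristic $p>0$,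
\[
\operatorname{supp}\mathrm D_{\mathrm{sg}}(C^*BG)=\Theta_G .
\]
\end{theorem}

The proof produces explicit objects. For $a\in H^*(G,k)$ homogeneous of even degree let $X/\!\!/a$ be the cone of $a_X\colon\Sigma^{-|a|}X\to X$, and let $X/\!\!/(a_1,\dots,a_l)$ be the result of iterating this construction. For $H\le G$, restriction makes $C^*BH$ an object of $\mathrm D^{\mathrm b}(C^*BG)$.

\begin{theorem}\label{thm:strong}
Let $H\le G$ be a $p$-subgroup and let $a_1,\dots,a_l\in H^*(G,k)$, with $l\ge0$, be homogeneous of even degree. Then
\[
\operatorname{supp}\bigl(C^*BH/\!\!/(a_1,\dots,a_l)\bigr)=\Theta_G\cap\operatorname{im}(V_H\to V_G)\cap V(a_1,\dots,a_l).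
\]
In particular, for a Sylow $p$-subgroup $S$ the single object $C^*BS$ has support exactly $\Theta_G$; every closed subset of $\Theta_G$ is the support of an object; and $\mathrm D_{\mathrm{sg}}(C^*BG)=0$ if and only if $G$ is $p$-nilpotent.
\end{theorem}

The hypothesis on $H$ cannot be dropped: for $H=G$ and $l=0$ the left side is empty, while the right side is $\Theta_G$.

\subsection{Why the nucleus}

Regularity of $C^*BG$ is not regularity of its cohomology ring. For the group of order $3$ in characteristic $3$ the ring $H^*BG=k[y]\otimes\Lambda[x]$ is not reduced, and yet $\mathrm D_{\mathrm{sg}}(C^*BG)=0$. The reason lies in the group algebra. Modules over $C^*BG$ correspond to complexes of $kG$-modules that are built from the trivial module $k$, with $C^*BG$ corresponding to $k$. If $G$ is a $p$-group, the radical filtration builds every complex of $kG$-modules from complexes with trivial action in at most $|G|$ steps, and this uniform bound forces $\mathrm D_{\mathrm{sg}}(C^*BG)=0$. A normal subgroup of order prime to $p$ does not affect the argument, so the same holds for $p$-nilpotent groups.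 Conversely, we shall see that the test object $C^*B1=k$ lies in $\operatorname{Thick}(C^*BG)$ only if $G$ is $p$-nilpotent. Globally, then, ``regular'' means ``$p$-nilpotent''.

To guess the local statement, use Quillen's stratification. A prime $\mathfrak p\in V_G$ determines, up to conjugacy, a minimal elementary abelian subgroup $E$ with $\mathfrak p\in\operatorname{im}(V_E\to V_G)$. Near $\mathfrak p$, the cohomology of the centralizer $C=C_G(E)$ behaves like a Galois extension of the cohomology of $G$, so that information passes in both directions between $G$ and $C$ after inverting an element outside $\mathfrak p$. One therefore expects $\mathfrak p$ to be a singular point exactly when $C$ is not $p$-nilpotent, and this condition is equivalent to $\mathfrak p\in\Theta_G$ (Lemma~\ref{lem:nucleus}).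

Section~\ref{sec:setup} translates the problem into the homotopy category of complexes of injective $kG$-modules, where restriction, induction and transfer are available. Section~\ref{sec:ghost} proves the ghost lemma and works out both bounds for small groups. Sections~\ref{sec:quillen} and~\ref{sec:transfer} make the passage between $G$ and $C$ precise. The inclusion $\operatorname{supp}\mathrm D_{\mathrm{sg}}\subseteq\Theta_G$ is proved in Section~\ref{sec:upper}, and the reverse inclusion in Sections~\ref{sec:gamma} and~\ref{sec:lower}. Section~\ref{sec:final} assembles the theorems.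

\subsection{Conventions on graded rings}\label{ss:rings}

Elements and ideals of cohomology rings are homogeneous unless we say otherwise. An \emph{even} element is a homogeneous element of even degree, and $H^{\mathrm{ev}}(H,k)$ is the commutative subring spanned by these. If $s\notin\mathfrak p$ then $s^2\notin\mathfrak p$ is even, so an element outside a prime can always be taken even; even elements are central and produce no signs. The squares of a finite set of generators of $\mathfrak p$ are even elements $r_1,\dots,r_m\in\mathfrak p$ with $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$. For $p=2$ cohomology rings are commutative, and for $p$ odd the elements of odd degree square to zero and lie in every prime, so the following facts of commutative algebra apply. Let $R\to A$ be a finite map of such rings, with homogeneous spectra $V_R$ and $V_A$.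
\begin{itemize}
\item[(A1)] The image of $V_A\to V_R$ is $V(\ker(R\to A))$. The fibers are finite, and there are no proper inclusions between primes in one fiber.
\item[(A2)] Let $\mathfrak p\in V_R$, let $\mathfrak a\subseteq A$ be an ideal and $b\in A$ even. Suppose $b$ lies in every prime of $A$ that contains $\mathfrak a$ and whose preimage in $R$ is contained in $\mathfrak p$. Then $sb^l\in\mathfrak a$ for some $l\ge1$ and some even $s\in R\setminus\mathfrak p$. (Otherwise an ideal containing $\mathfrak a$ and maximal among those that avoid all elements $sb^l$ is a prime that violates the hypothesis.)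
\item[(A3)] (Graded Nakayama lemma.) If $M$ is a finitely generated graded $R_{\mathfrak p}$-module and $rM=M$ for some $r\in\mathfrak p$, then $M=0$.
\end{itemize}
We write ${}^gH=gHg^{-1}$.

\section{Complexes of injective modules}\label{sec:setup}

\subsection{Triangulated categories}

We write $\operatorname{Hom}^j(X,Y)=\operatorname{Hom}(X,\Sigma^jY)$. A \emph{thick} subcategory is a full triangulated subcategory closed under retracts, and a \emph{localizing} subcategory is a full triangulated subcategory closed under all coproducts (it is then thick). The smallest ones containing an object $c$ are $\operatorname{Thick}(c)$ and $\operatorname{Loc}(c)$. An object $c$ is \emph{compact} if $\operatorname{Hom}(c,-)$ commutes with coproducts, and a category $K$ with coproducts is \emph{compactly generated} if the smallest localizing subcategory containing a set of compact objects is $K$. Put $c^\perp=\{Y:\operatorname{Hom}^*(c,Y)=0\}$. The homotopy colimit of a sequence $A_0\to A_1\to\cdots$ is the cone of $1-\mathrm{shift}$ on $\coprod A_j$; for compact $c$ one has $\operatorname{Hom}^*(c,\operatorname{hocolim}A_j)=\operatorname{colim}\operatorname{Hom}^*(c,A_j)$.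 We use three standard facts.
\begin{itemize}
\item[(T1)] The objects on which a morphism of exact, coproduct-preserving functors is an isomorphism form a localizing subcategory.
\item[(T2)] Let $c$ be compact in a compactly generated category $K$. The inclusion of $\operatorname{Loc}(c)$ has a right adjoint $\Gamma$, and each $X$ lies in a triangle $\Gamma X\to X\to X'\to$ with $X'\in c^\perp$. There are no nonzero maps from $\operatorname{Loc}(c)$ to $c^\perp$. Consequently $\operatorname{Loc}(c)\cap c^\perp=0$; any triangle $A\to X\to B\to$ with $A\in\operatorname{Loc}(c)$ and $B\in c^\perp$ identifies $A$ with $\Gamma X$; and an object $X$ with no nonzero map to $c^\perp$ is a retract of $\Gamma X$, so lies in $\operatorname{Loc}(c)$.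
\item[(T3)] In a Verdier quotient $\mathcal T/\mathcal S$ by a thick subcategory, a morphism of $\mathcal T$ becomes zero if and only if it factors through an object of $\mathcal S$, and it becomes invertible if its cone lies in $\mathcal S$.
\end{itemize}

\subsection{The category $K(H)$}\label{ss:K}

Let $H$ be a finite group. For $kH$-modules, injective is the same as projective, and the tensor product over $k$, with diagonal action, of a projective module with any module is projective. Let $K(H)$ be the homotopy category of complexes of injective $kH$-modules; see \cite{Krause,BK}. Coproducts are termwise direct sums, and a termwise split short exact sequence of complexes gives a triangle. The category $K(H)$ is compactly generated, and the injective resolution $M\mapsto iM$ identifies $\mathrm D^{\mathrm b}(\operatorname{mod}kH)$ with the subcategory of compact objects. A quasi-isomorphism between bounded below complexes of injectives is an isomorphism in $K(H)$. For a finite-dimensional module $M$ and any $X\in K(H)$,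
\begin{equation}\label{eq:hom}
\operatorname{Hom}^j_{K(H)}(iM,X)=H^j\operatorname{Hom}_{kH}(M,X),
\end{equation}
because the cone of $M\to iM$ is bounded below and acyclic, so that every map from it to a complex of injectives is null-homotopic.

Let $I_H=ik$. The tensor product $\otimes=\otimes_k$ is exact and preserves coproducts in each variable. The map $u_X\colon X\to I_H\otimes X$ induced by $k\to I_H$ is a quasi-isomorphism of bounded below complexes of injectives when $X$ is compact, so by (T1) it is an isomorphism for all $X$. Thus $I_H$ is a unit for $\otimes$, and as an object of $K(H)$ we denote it by $k$. We put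
\[
H^*(H,X)=\operatorname{Hom}^*_{K(H)}(k,X)=H^*(X^H),
\]
where the second equality is \eqref{eq:hom}. This must be distinguished from the cohomology $H^*(X)$ of the underlying complex. By the Evens--Venkov theorem, $\operatorname{Ext}^*_{kH}(M,M')=\operatorname{Hom}^*_{K(H)}(iM,iM')$ is finitely generated over $H^*(H,k)$ for $M,M'\in\mathrm D^{\mathrm b}(\operatorname{mod}kH)$, and $H^*(H,k)$ is finite over $H^*(G,k)$ for $H\le G$. In particular (A1) applies to $V_H\to V_G$, and $\Theta_G$ is closed, being a finite union of closed sets.

\subsection{The action of cohomology}\label{ss:action}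

An element $\zeta\in H^*(H,k)=\operatorname{End}^*(k)$ acts on $X\cong I_H\otimes X$ by $\zeta_X=\zeta\otimes X$. For even $\zeta$ this commutes with morphisms of every degree, and for odd $\zeta$ it does so up to sign. We write $\zeta f=\zeta_Yf$ for $f\colon X\to Y$. For even $\zeta$, the action on a tensor product is the action on either factor,
\begin{equation}\label{eq:factor}
\zeta_{X\otimes A}=\zeta_X\otimes A=X\otimes\zeta_A ,
\end{equation}
because $\zeta\otimes1$ and $1\otimes\zeta$ on $I_H\otimes I_H\simeq I_H$ both represent $\zeta\in\operatorname{Ext}^*(k,k)$. We say that $\zeta$ \emph{kills} $X$ if $\zeta_X=0$, and that an ideal kills $X$ if its homogeneous elements do. The next lemma holds, with the same proof, in $K(H)$ and in the singularity category.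

\begin{lemma}\label{lem:cone}
If an ideal $\mathfrak a$ kills $X$ and an ideal $\mathfrak b$ kills $Y$, then $\mathfrak a\mathfrak b$ kills the cone $W$ of any map $X\to Y$. In particular the objects killed by some power of a given ideal form a thick subcategory.
\end{lemma}

\begin{proof}
For $y\in\mathfrak b$ the map $y_W$ vanishes on $Y$ by naturality, so $y_W=\varphi\delta$ with $\delta\colon W\to\Sigma X$ the third map of the triangle. For $x\in\mathfrak a$ we get $x_Wy_W=\pm\varphi\,x_{\Sigma X}\,\delta=0$.
\end{proof}

\subsection{The translation of the problem}\label{ss:translate}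

Put $\mathcal L(H)=\operatorname{Loc}(k)\subseteq K(H)$, and let $\Gamma_H$ be the right adjoint of the inclusion, as in (T2). Here $k^\perp$ consists of the complexes $X$ with $H^*(H,X)=0$. For all $A,B$ one has $A\otimes\operatorname{Loc}(B)\subseteq\operatorname{Loc}(A\otimes B)$, since the objects $Y$ with $A\otimes Y\in\operatorname{Loc}(A\otimes B)$ form a localizing subcategory; with $B=k$ this shows that $\mathcal L(H)$ is closed under $\otimes$. Applying an exact functor to the triangle in (T2) gives the following rule.
\begin{itemize}
\item[($\Gamma$)] If an exact functor $\Phi\colon K(H)\to K(H')$ maps $\mathcal L(H)$ into $\mathcal L(H')$ and $k^\perp$ into $k^\perp$, then $\Phi\Gamma_HX\cong\Gamma_{H'}\Phi X$ for all $X$.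
\end{itemize}

By Benson--Krause \cite{BK} and Keller, $C^*BG\simeq\operatorname{End}_{kG}(I_G)$, and the Hom complex $\operatorname{Hom}_{kG}(I_G,-)$ gives an equivalence $\mathcal L(G)\simeq\mathrm D(C^*BG)$ under which $k$ corresponds to $C^*BG$. The actions of $H^*BG$ correspond. Indeed, $K(G)$ is the homotopy category of the presentably symmetric monoidal stable $\infty$-category $\operatorname{Ind}(\operatorname{Fun}(BG,\operatorname{Perf}k))$, whose compact unit has $E_\infty$-endomorphism ring $k^{hG}=C^*BG$. By \cite[7.1.2]{Lurie} there is a symmetric monoidal, coproduct-preserving, fully faithful functor $\operatorname{Mod}(C^*BG)\to\operatorname{Ind}(\operatorname{Fun}(BG,\operatorname{Perf}k))$ with image $\operatorname{Loc}(k)$, and in both categories $\zeta$ acts by tensoring the endomorphism $\zeta$ of the unit with the object.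

Thus $\mathrm D^{\mathrm b}(C^*BG)$ corresponds to
\[
\mathcal L^{\mathrm b}(G)=\{X\in\mathcal L(G): H^*(G,X)\text{ is finitely generated over }H^*(G,k)\},
\]
and from now on $\mathrm D_{\mathrm{sg}}=\mathcal L^{\mathrm b}(G)/\operatorname{Thick}(k)$. For $H\le G$ put
\[
X_H=\Gamma_G(i\,k[G/H]).
\]
The $C^*BG$-module $C^*BH=\operatorname{End}_{kH}(I_G)=\operatorname{Hom}_{kG}(I_G,\operatorname{ind}_H^GI_G)$ corresponds to $X_H$, because $\operatorname{ind}_H^GI_G$ is an injective resolution of $k[G/H]$ and $\operatorname{Hom}_{kG}(I_G,-)$ sends $k^\perp$ to acyclic modules. We have $H^*(G,X_H)=H^*(H,k)$, so $X_H\in\mathcal L^{\mathrm b}(G)$.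

For $X\in\mathcal L^{\mathrm b}(G)$ let $J_X$ be the kernel of the ring map $H^*(G,k)\to\operatorname{End}^*_{\mathrm D_{\mathrm{sg}}}(X)$, $\zeta\mapsto\zeta_X$.

\begin{lemma}\label{lem:supp}
Let $X,Y\in\mathcal L^{\mathrm b}(G)$.
\begin{enumerate}
\item[(a)] $\operatorname{supp}X=V(J_X)$. Thus $\mathfrak p\notin\operatorname{supp}X$ if and only if there is an even $s\notin\mathfrak p$ such that $s_X$ factors through an object of $\operatorname{Thick}(k)$.
\item[(b)] If $Y\in\operatorname{Thick}(X)$, then $\operatorname{supp}Y\subseteq\operatorname{supp}X$.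
\item[(c)] $X\ne0$ in $\mathrm D_{\mathrm{sg}}$ if and only if $0\in\operatorname{supp}X$, if and only if $\operatorname{supp}X\neq\varnothing$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The localization $\operatorname{End}^*_{\mathrm D_{\mathrm{sg}}}(X)_{\mathfrak p}$ is zero if and only if the identity of $X$ is annihilated by some $s\notin\mathfrak p$, that is, $J_X\not\subseteq\mathfrak p$. The second sentence follows from (T3). (b) If an even $s\notin\mathfrak p$ kills $X$ in $\mathrm D_{\mathrm{sg}}$, a power of $s$ kills $Y$ by Lemma~\ref{lem:cone}. (c) The homogeneous elements outside the prime $0$ are the nonzero scalars, so localizing at $0$ does nothing.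
\end{proof}

\subsection{Koszul objects and telescopes}\label{ss:koszul}

Let $r\in H^d(H,k)$ with $d$ even. Put $k/\!\!/r=\operatorname{cone}(r\colon\Sigma^{-d}k\to k)$. Then $X\otimes k/\!\!/r$ is the cone $X/\!\!/r$ of $r_X$, and $X/\!\!/(r_1,\dots,r_m)=X\otimes k/\!\!/r_1\otimes\cdots\otimes k/\!\!/r_m$ lies in $\operatorname{Thick}(X)$. The element $r^2$ kills $k/\!\!/r$: in the triangle $k\xrightarrow{\alpha}k/\!\!/r\xrightarrow{\delta}\Sigma^{1-d}k$ we have $\alpha r=0$ and $r\delta=0$, so $r_{k/\!\!/r}$ vanishes on $k$ and equals $\varphi\delta$ for some $\varphi$, and then $r\varphi\delta=\varphi r\delta=0$. By \eqref{eq:factor}, each $r_i^2$ kills $X/\!\!/(r_1,\dots,r_m)$. If $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$, a power of $\mathfrak p$ lies in $(r_1^2,\dots,r_m^2)$ and so kills $X/\!\!/(r_1,\dots,r_m)$.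

Put $k[1/r]=\operatorname{hocolim}(k\xrightarrow{r}\Sigma^dk\xrightarrow{r}\Sigma^{2d}k\to\cdots)\in\mathcal L(H)$. Then $X\otimes k[1/r]$ is the homotopy colimit of $X\to\Sigma^dX\to\cdots$, so the map $X\to X\otimes k[1/r]$ induces the localization
\begin{equation}\label{eq:loc}
H^*(H,X)\longrightarrow H^*(H,X)[1/r]=H^*(H,X\otimes k[1/r]).
\end{equation}

\begin{lemma}\label{lem:telescope}
The fiber $F_r$ of $k\to k[1/r]$ lies in $\operatorname{Loc}(k/\!\!/r)$.
\end{lemma}

\begin{proof}
By (T2) for the compact object $k/\!\!/r$, it suffices to show $\operatorname{Hom}^*(F_r,Y)=0$ for $Y\in(k/\!\!/r)^\perp$. For such $Y$, composition with $r$ is bijective on $\operatorname{Hom}^*(k,Y)$. So $1-\mathrm{shift}$ is surjective on $\prod_j\operatorname{Hom}^*(\Sigma^{jd}k,Y)$, and its kernel projects isomorphically to the factor $j=0$. Hence $\operatorname{Hom}^*(k[1/r],Y)\to\operatorname{Hom}^*(k,Y)$ is bijective.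
\end{proof}

\subsection{Restriction, induction and transfer}\label{ss:transfer}

Let $H\le G$. The functors $\operatorname{res}=\operatorname{res}_H\colon K(G)\to K(H)$ and $\operatorname{ind}=\operatorname{ind}_H^G=kG\otimes_{kH}-$ are exact, preserve coproducts and compact objects, and are adjoint on both sides. We use $\operatorname{res}I_G$ as $I_H$, and often omit $\operatorname{res}$ from the notation, writing $H^*(H,Y)$ for $Y\in K(G)$. Restriction is monoidal, so it maps $\mathcal L(G)$ into $\mathcal L(H)$, sends $\rho_Y$ to $(\operatorname{res}\rho)_{\operatorname{res}Y}$, and sends $k[1/r]$ to $k[1/\operatorname{res}r]$. Induction preserves $k^\perp$, since $H^*(G,\operatorname{ind}Y)=H^*(H,Y)$, but it need not map $\mathcal L(H)$ into $\mathcal L(G)$. There is a natural isomorphism $\operatorname{ind}(Y\otimes\operatorname{res}X)\cong\operatorname{ind}Y\otimes X$. Taking $X=I_G$, we see that $\rho\in H^{\mathrm{ev}}(G,k)$ acts on $\operatorname{ind}Y$ as $\operatorname{ind}$ of the action of $\operatorname{res}\rho$ on $Y$.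

For $X,Y\in K(G)$ we have $\operatorname{Hom}^*_{K(H)}(X,Y)=H^*(\operatorname{Hom}_k(X,Y)^H)$, where $G$ acts on the complex $\operatorname{Hom}_k(X,Y)$ by conjugation. So there are conjugation maps $f\mapsto{}^gf=gfg^{-1}$ from $\operatorname{Hom}^*_{K(H)}(X,Y)$ to $\operatorname{Hom}^*_{K({}^gH)}(X,Y)$, which are the identity for $g\in H$, and a transfer $\operatorname{Tr}_H^Gf=\sum_{g\in G/H}{}^gf$ to $\operatorname{Hom}^*_{K(G)}(X,Y)$. For $X=Y=I_G$ these are the usual conjugation and transfer $\operatorname{tr}_H^G$ in cohomology. If $\zeta\in H^{\mathrm{ev}}(H,k)$ is represented by a cocycle $z\in\operatorname{End}_k(I_G)^H$, it acts on $\operatorname{res}Y$ as $u^{-1}(z\otimes1)u$, where $u=u_Y$ and its homotopy inverse $u^{-1}$ are $G$-maps. This gives the following rules, for $f$ a morphism in $K(H)$.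
\begin{itemize}
\item[(R1)] $\alpha\operatorname{Tr}_H^G(f)\beta=\operatorname{Tr}_H^G(\alpha f\beta)$ for $G$-maps $\alpha,\beta$. In particular $\rho\operatorname{Tr}_H^G(f)=\operatorname{Tr}_H^G(\operatorname{res}(\rho)f)$ for $\rho\in H^{\mathrm{ev}}(G,k)$.
\item[(R2)] (Mackey formula.) $\operatorname{res}_L\operatorname{Tr}_H^Gf=\sum_{g\in L\backslash G/H}\operatorname{Tr}^L_{L\cap{}^gH}(\operatorname{res}{}^gf)$ for $L\le G$.
\item[(R3)] ${}^g(\zeta f)={}^g\zeta\,{}^gf$ for $\zeta\in H^{\mathrm{ev}}(H,k)$.
\item[(R4)] $\operatorname{Tr}_H^G(\zeta\operatorname{res}\alpha)=\operatorname{tr}_H^G(\zeta)\,\alpha$ for $\zeta\in H^{\mathrm{ev}}(H,k)$ and a $G$-map $\alpha$, by (R1) and $\operatorname{Tr}(z\otimes1)=\operatorname{Tr}(z)\otimes1$.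
\item[(R5)] If $E'<E$ are elementary abelian $p$-groups, then $\operatorname{tr}_{E'}^E=0$ on $H^*(E',k)$: restriction is surjective because $E'$ is a direct factor, and $\operatorname{tr}\operatorname{res}=[E:E']=0$.
\end{itemize}

\section{Ghosts, and the theorem for small groups}\label{sec:ghost}

\subsection{The ghost lemma}

A morphism $f$ in $K(H)$, of any degree, is an \emph{$H$-ghost} if $H^*(H,f)=0$. Ghosts give a way to show that an object vanishes in $\mathrm D_{\mathrm{sg}}$. Every object of $\mathcal L^{\mathrm b}(G)$ is the source of arbitrarily long composites of ghosts that are invertible in $\mathrm D_{\mathrm{sg}}$ (Lemma~\ref{lem:approx}), so it is enough to know that long composites of ghosts vanish. For $p$-nilpotent groups they do.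

\begin{lemma}[Ghost lemma]\label{lem:ghost}
Let $C$ be a $p$-nilpotent finite group and $\ell$ the order of its Sylow $p$-subgroups. If $X_0\xrightarrow{g_1}X_1\to\cdots\xrightarrow{g_\ell}X_\ell$ are $C$-ghosts in $\mathcal L(C)$, then $g_\ell\cdots g_1=0$.
\end{lemma}

\begin{proof}
Say that $M\in K(C)$ has length $\le0$ if $M\cong0$, and length $\le i$ if there is a triangle $M'\to M\to M''\to$ with $M'$ a coproduct of shifts of $k$ and $M''$ of length $\le i-1$. If $M$ has length $\le i$ and $h\colon M\to X_j$ is any map, then $g_{j+i}\cdots g_{j+1}h=0$. Indeed, $g_{j+1}h$ vanishes on $M'$ because $g_{j+1}$ is a ghost; so it factors through $M''$, and induction on $i$ applies. It remains to show that every $X\in\mathcal L(C)$ has length $\le\ell$; then take $M=X_0$ and $h=\mathrm{id}$.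

Let $O$ be a normal subgroup of order prime to $p$ such that $Q=C/O$ is a $p$-group; then $|Q|=\ell$. The element $e=|O|^{-1}\sum_{o\in O}o$ is a central idempotent of $kC$ with $ekC\cong kQ$. Every $X\in K(C)$ splits naturally as $eX\oplus(1-e)X$. The complex $(1-e)I_C$ is a bounded below complex of injectives with cohomology $(1-e)k=0$, so it is contractible. By (T1), $X\cong eX$ for all $X\in\mathcal L(C)$.

Put $A=eX$, a complex of $kQ$-modules, and let $J$ be the augmentation ideal of $kC$. As $Q$ is a $p$-group, the augmentation ideal of $kQ$ is nilpotent; its powers decrease strictly in a space of dimension $\ell$, so $J^\ell A=0$. For $1\le i\le\ell$, tensor the exact sequence of complexes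
\[
0\to J^{i-1}A/J^iA\to A/J^iA\to A/J^{i-1}A\to0
\]
with $I_C$. The result is a short exact sequence of complexes of injectives, hence termwise split, hence a triangle in $K(C)$. The group $C$ acts trivially on $J^{i-1}A/J^iA$, and a complex of vector spaces is homotopy equivalent to its cohomology with zero differential; so the first term of the triangle is a coproduct of shifts of $k$. By induction $I_C\otimes A/J^iA$ has length $\le i$. For $i=\ell$ this object is $I_C\otimes A\cong X$.
\end{proof}

\begin{lemma}\label{lem:approx}
Let $Y\in\mathcal L^{\mathrm b}(G)$ be killed in $K(G)$ by a power of an ideal $\mathfrak a\subseteq H^*(G,k)$. There is a $G$-ghost $f\colon Y\to Y'$ that is invertible in $\mathrm D_{\mathrm{sg}}$, with $Y'\in\mathcal L^{\mathrm b}(G)$ killed by a power of $\mathfrak a$.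
\end{lemma}

For $\mathfrak a=0$ the lemma applies to every object of $\mathcal L^{\mathrm b}(G)$.

\begin{proof}
Let $\mathfrak a^M$ kill $Y$, let $a_1,\dots,a_m$ generate $\mathfrak a$, and put $r_t=a_t^{2M}$ and $\kappa_t=k/\!\!/(r_1,\dots,r_t)$. A class $h\in H^j(G,Y)$ is a map $\Sigma^{-j}\kappa_0\to Y$. It extends over $\Sigma^{-j}\kappa_m$: if $h_t\colon\Sigma^{-j}\kappa_t\to Y$ is given, its composite with $(r_{t+1})_{\kappa_t}$ is $(r_{t+1})_Yh_t=0$, so $h_t$ extends over the cone $\Sigma^{-j}\kappa_{t+1}$. Doing this for finitely many generators $h$ of $H^*(G,Y)$ gives a map $P\to Y$, with $P$ a finite sum of shifts of $\kappa_m$, that is surjective on $H^*(G,-)$. Let $f\colon Y\to Y'$ be its cone. Surjectivity makes $f$ a ghost, and $P\in\operatorname{Thick}(k)$ makes $f$ invertible in $\mathrm D_{\mathrm{sg}}$ and puts $Y'$ in $\mathcal L^{\mathrm b}(G)$. The elements $r_t^2$ kill $P$, so a power of $\mathfrak a$ does, and Lemma~\ref{lem:cone} applies to $Y'$.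
\end{proof}

\begin{example}[$p$-nilpotent groups]\label{ex:nilp}
Let $G$ be $p$-nilpotent and $X\in\mathcal L^{\mathrm b}(G)$. Lemma~\ref{lem:approx} gives ghosts $X\to Y_1\to\cdots\to Y_\ell$ whose composite is invertible in $\mathrm D_{\mathrm{sg}}$, and by Lemma~\ref{lem:ghost} the composite is zero. So $\mathrm D_{\mathrm{sg}}=0$; and $\Theta_G=\varnothing$, since all subgroups of $G$ are $p$-nilpotent. The same argument, combined with the last assertion of Theorem~\ref{thm:strong}, shows that the ghost lemma fails for every $\ell$ if the group is not $p$-nilpotent.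
\end{example}

\subsection{The symmetric group $S_3$ in characteristic $3$}\label{ss:S3}

Let $p=3$ and $G=S_3=A\rtimes\langle\tau\rangle$ with $A=\langle g\rangle$ of order $3$. The group $G=C_G(1)$ is not $3$-nilpotent, since its only normal subgroup of order prime to $3$ is trivial, while $C_G(A)=A$ is. So $\Theta_G=\{0\}$. We have $H^*(A,k)=k[y]\otimes\Lambda[x]$ with $|x|=1$, $|y|=2$, and $\tau$ acts by $-1$ on $x$ and on $y$. For $X,Y\in K(G)$ the formulas $\operatorname{Tr}\operatorname{res}=2$ and $\operatorname{res}\operatorname{Tr}f=f+{}^\tau f$ show that restriction identifies $\operatorname{Hom}^*_{K(G)}(X,Y)$ with the $\tau$-invariants in $\operatorname{Hom}^*_{K(A)}(X,Y)$. Thus $H^*(G,k)=k[\eta]\otimes\Lambda[xy]$ with $\eta=y^2$, and $V_G$ consists of the primes $(xy)$ and $0$.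

\emph{Upper bound.} A $G$-ghost $f\colon Y\to Y'$ need not restrict to an $A$-ghost, but $y\operatorname{res}f$ is one. Write $a\in H^*(A,Y)$ as $a_++a_-$ with ${}^\tau a_\pm=\pm a_\pm$. Both $a_+$ and $ya_-$ are invariant, so they come from $H^*(G,Y)$ and $f$ annihilates them; hence $yfa=yfa_++f(ya_-)=0$. Now let $X\in\mathcal L^{\mathrm b}(G)$ and let $f=f_3f_2f_1$ be a composite of three ghosts from Lemma~\ref{lem:approx}, starting at $X$. The ghost lemma for $A$ gives $y^3\operatorname{res}f=0$. So $\operatorname{res}(\eta^2f)=0$, and $\eta^2f=0$ because restriction is injective. As $f$ is invertible in $\mathrm D_{\mathrm{sg}}$, the element $\eta^2$ kills $X$ there, and $\operatorname{supp}X\subseteq V(\eta)=\{0\}$.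

\emph{Lower bound.} We compute $X_1=\Gamma_G(kG)$. Put $w=g-g^{-1}=g^{-1}(g+1)(g-1)$. It generates the radical of $kA$, so $kA=k[w]/(w^3)$, and $\tau w=-w\tau$. With $e_\pm=(1\pm\tau)/2$ we have $kG=P_+\oplus P_-$, where $P_\pm=kGe_\pm$ has basis $e_\pm,we_\pm,w^2e_\pm$. On these bases $\tau$ acts by the signs $+,-,+$ for $P_+$ and $-,+,-$ for $P_-$. The $A$-fixed points of $P_-$ are spanned by $w^2e_-$, so $P_-^G=0$, and every complex with terms $P_-$ lies in $k^\perp$. Since $e_+w=we_-$ and $e_-w^2=w^2e_-$, right multiplications give a complex
\[
U=\bigl(P_+\xrightarrow{\ \cdot w\ }P_-\xrightarrow{\ \cdot w^2\ }P_-\xrightarrow{\ \cdot w^2\ }\cdots\bigr)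
\]
starting in degree $0$. Its cohomology is spanned by $w^2e_+$ in degree $0$, is zero in degree $1$, and is spanned by the class of $we_-$ in each degree $\ge2$; all these are trivial modules. So each truncation $\tau_{\le n}U$ lies in $\operatorname{Thick}(k)\subseteq\mathrm D^{\mathrm b}(\operatorname{mod}kG)$. For a finite-dimensional module $M$ the map $\operatorname{Ext}^j(M,\tau_{\le n}U)\to\operatorname{Ext}^j(M,U)$ is bijective for $n\ge j$; hence $\operatorname{hocolim}i\tau_{\le n}U\cong U$ and $U\in\mathcal L(G)$. The projection $U\to P_+$ has as its cone a complex $T$ with terms $P_-$, so $U\cong\Gamma_G(P_+)$, and $X_1\cong U$ because $\Gamma_G(P_-)=0$. Objects of $\operatorname{Thick}(k)$ have finite-dimensional cohomology and $U$ does not. So $X_1\neq0$ in $\mathrm D_{\mathrm{sg}}$, and $0\in\operatorname{supp}X_1$ by Lemma~\ref{lem:supp}(c).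

\subsection{A nucleus of positive dimension}\label{ss:product}

Let $p=3$ and $G=E\times S_3$ with $|E|=3$. The elementary abelian $3$-subgroups lie in $E\times A$. The subgroups $1$ and $E$ have centralizer $G$, and the others have centralizer $E\times A$. So $\Theta_G$ is the image of $V_E=\{\mathfrak q,0\}$ with $\mathfrak q=(x)$, and by (A1) the image $\mathfrak p$ of $\mathfrak q$ is different from $0$. We show $\mathfrak p\in\operatorname{supp}X_E$.

For $Y\in K(S_3)$ let $I_E\boxtimes Y\in K(G)$ be the tensor product over $k$ with $E$ acting on the first factor and $S_3$ on the second. This functor is exact, preserves coproducts and sends $k$ to $k$, so $I_E\boxtimes U\in\mathcal L(G)$. The cone of $I_E\boxtimes U\to I_E\boxtimes kS_3=i\,k[G/E]$ is $I_E\boxtimes(T\oplus P_-)$, whose $G$-fixed points are $I_E^E\otimes(T\oplus P_-)^{S_3}=0$. Hence $X_E\cong I_E\boxtimes U$. On restriction to $E$ the factor $U$ is a complex of vector spaces, so $\operatorname{res}_EX_E$ is a coproduct of infinitely many shifts of $k$. Suppose $\mathfrak p\notin\operatorname{supp}X_E$. Then for some even $s\notin\mathfrak p$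 the map $s_{X_E}$ factors through some $P\in\operatorname{Thick}(k)$, so $sH^*(E,X_E)$ lies in the image of $H^*(E,P)$ and is finitely generated over $H^*(E,k)$. But $sH^*(E,X_E)$ is a direct sum of infinitely many shifted copies of $\operatorname{res}_E(s)H^*(E,k)$, which is nonzero because $\operatorname{res}_Es\notin\mathfrak q$. This is a contradiction.

The general proof follows these two examples. Four things have to be supplied: an element that plays the role of $y$ (Proposition~\ref{prop:ghosttransfer}); a substitute for the injectivity of restriction (Lemma~\ref{lem:trace}); the splitting of the restriction to $E$ when $E$ is central but not a direct factor (Lemma~\ref{lem:shear}); and the infinite-dimensionality of $H^*(U)$ for an arbitrary group that is not $p$-nilpotent (Proposition~\ref{prop:detect}).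

\section{Quillen pairs}\label{sec:quillen}

For $H\le G$, $\mathfrak r\in V_H$ and $g\in G$ let $g\mathfrak r=\{{}^ga:a\in\mathfrak r\}\in V_{{}^gH}$. It has the same image in $V_G$ as $\mathfrak r$, since $\operatorname{res}_{{}^gH}\rho={}^g(\operatorname{res}_H\rho)$ for $\rho\in H^*(G,k)$.

\begin{definition}
A \emph{Quillen pair} in $G$ is a pair $(E,\mathfrak q)$, where $E$ is an elementary abelian $p$-subgroup of $G$ and $\mathfrak q\in V_E$ is not in the image of $V_{E'}$ for any proper subgroup $E'<E$. It is a Quillen pair \emph{of} $\mathfrak p\in V_G$ if $\mathfrak q$ maps to $\mathfrak p$.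
\end{definition}

The condition involves only $E$ and $\mathfrak q$. So a Quillen pair of $\mathfrak r\in V_H$ in $H$ is also a Quillen pair of the image of $\mathfrak r$ in $V_{H'}$ for every $H'\ge H$. For $S_3$ the pairs are $(1,0)$ and $(A,(x))$.

Let $E^*=\operatorname{Hom}(E,\mathbb F_p)\subseteq H^1(E,k)$, and let $\beta\colon E^*\to H^2(E,k)$ be the Bockstein. It is additive and commutes with restriction and conjugation.

\begin{lemma}\label{lem:bock}
If $(E,\mathfrak q)$ is a Quillen pair and $0\neq\lambda\in E^*$, then $\beta(\lambda)\notin\mathfrak q$.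
\end{lemma}

\begin{proof}
Write $E\cong\ker\lambda\times\mathbb Z/p$ with second projection $\lambda$. By the K\"unneth theorem the kernel of $H^*(E,k)\to H^*(\ker\lambda,k)$ is generated by $\lambda$ and $\beta(\lambda)$, and $\lambda^2$ is $0$ or $\beta(\lambda)$. If $\beta(\lambda)\in\mathfrak q$, then $\mathfrak q$ contains this kernel and comes from $V_{\ker\lambda}$ by (A1).
\end{proof}

We also need the Evens norm. For $H\le G$ it is a multiplicative map $\operatorname{Norm}_H^G\colon H^{\mathrm{ev}}(H,k)\to H^{\mathrm{ev}}(G,k)$, defined also on inhomogeneous elements. It sends $1$ to $1$, multiplies the degree of a homogeneous element by $[G:H]$, is the identity for $H=G$, and satisfies the double coset formula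
\begin{equation}\label{eq:norm}
\operatorname{res}_L\operatorname{Norm}_H^G(b)=\prod_{g\in L\backslash G/H}\operatorname{Norm}^L_{L\cap{}^gH}(\operatorname{res}{}^gb).
\end{equation}

\begin{theorem}[Quillen \cite{Quillen}]\label{thm:quillen}
Every $\mathfrak p\in V_G$ has a Quillen pair, and this pair is unique up to conjugacy in $G$.
\end{theorem}

We need this for all homogeneous primes and an arbitrary field $k$, so we include a derivation from the theorem that a class in $H^*(G,\mathbb F_p)$ that restricts to $0$ on all elementary abelian $p$-subgroups is nilpotent.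

\begin{proof}
\emph{Existence.} The kernel of $H^*(G,k)\to\prod_EH^*(E,k)$ is obtained from the kernel over $\mathbb F_p$ by extending scalars, so it is generated by nilpotent elements and lies in $\mathfrak p$. Hence $\mathfrak p\supseteq\ker\operatorname{res}_E$ for some $E$, and $\mathfrak p\in\operatorname{im}V_E$ by (A1). Take $E$ minimal with this property and let $\mathfrak q$ be any preimage of $\mathfrak p$.

\emph{Uniqueness.} Let $(E,\mathfrak q)$ and $(E',\mathfrak q')$ be pairs of $\mathfrak p$ with $|E'|\le|E|$. If $E=1$ then $E'=1$ and $V_1$ is a point. Let $E\ne1$, and put $\sigma=\prod_{0\ne\lambda\in E^*}\beta(\lambda)$. It is fixed by $N_G(E)$, restricts to $0$ on every proper subgroup of $E$, and is not in $\mathfrak q$ by Lemma~\ref{lem:bock}. For an even $a\in H^*(E,k)$ put $b=a\sigma$ and $\nu=\operatorname{Norm}_E^G(1+b)$. In \eqref{eq:norm} the factor for $g$ is $1$ whenever $L\cap{}^gE$ is proper in ${}^gE$. So $\operatorname{res}_E\nu=\prod_{g\in N_G(E)/E}(1+{}^gb)$, and $\operatorname{res}_{E'}\nu=1$ if $E'$ is not conjugate to $E$. Let $\nu_0$ be the component of $\nu$ in the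 positive degree $|b|\,[N_G(E):E]$, so that $\operatorname{res}_E\nu_0=\prod_g{}^gb$.

Suppose $E'$ is not conjugate to $E$, and take $a=1$. Then $\operatorname{res}_E\nu_0$ is a power of $\sigma$, so $\nu_0\notin\mathfrak p$, while $\operatorname{res}_{E'}\nu_0=0$ gives $\nu_0\in\mathfrak p$. So we may assume $E'=E$. Suppose $\mathfrak q'$ is different from all the primes $g\mathfrak q$ with $g\in N_G(E)$; call the distinct ones among these $\mathfrak q_1,\dots,\mathfrak q_n$. By (A1) there are no inclusions among $\mathfrak q',\mathfrak q_1,\dots,\mathfrak q_n$. So for each $i$ a product of suitable elements gives $a_i\notin\mathfrak q_i$ that lies in $\mathfrak q'$ and in $\mathfrak q_j$ for all $j\ne i$. These elements have positive degree, so after replacing them by powers they have the same even degree, and $a=\sum a_i$ lies in $\mathfrak q'$ and in no $g\mathfrak q$. Then $\operatorname{res}_E\nu_0=\prod_g{}^ga\,\sigma$ lies in $\mathfrak q'$ (take $g=1$) but not in $\mathfrak q$. Again $\nu_0\in\mathfrak p$ and $\nu_0\notin\mathfrak p$.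
\end{proof}

\begin{lemma}\label{lem:nucleus}
Let $(E,\mathfrak q)$ be a Quillen pair of $\mathfrak p$. Then $\mathfrak p\in\Theta_G$ if and only if $C_G(E)$ is not $p$-nilpotent.
\end{lemma}

\begin{proof}
If $C_G(E)$ is not $p$-nilpotent then $\mathfrak p\in\Theta_G$ by definition. Conversely, let $\mathfrak p$ be the image of $\mathfrak q_0\in V_{E_0}$ with $C_G(E_0)$ not $p$-nilpotent. A Quillen pair $(E_1,\mathfrak q_1)$ of $\mathfrak q_0$ in $E_0$ is a pair of $\mathfrak p$, so $E_1$ is conjugate to $E$. The group $C_G(E_1)$ contains $C_G(E_0)$, so it is not $p$-nilpotent.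
\end{proof}

\section{Transfer between $G$ and the centralizer}\label{sec:transfer}

Throughout this section $\mathfrak p\in V_G$ is fixed, $(E,\mathfrak q)$ is a Quillen pair of $\mathfrak p$, and
\[
C=C_G(E),\qquad N=\{g\in N_G(E):g\mathfrak q=\mathfrak q\},\qquad D=N/C .
\]
Let $\mathfrak p_C\in V_C$ be the image of $\mathfrak q$; it lies over $\mathfrak p$. The subgroup $C$ is normal in $N$, so $D$ acts on $H^*(C,k)$ and on $H^*(C,Y)$ for $Y\in K(G)$. It fixes $\mathfrak p_C$, and it acts faithfully on $E$. The reason for passing to $C$ is the following rigidity. Conjugation by elements of $C$ fixes $(E,\mathfrak q)$, so by Theorem~\ref{thm:quillen} for $C$, and by conjugating with $g\in G$,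
\begin{equation}\label{eq:rigid}
({}^gE,g\mathfrak q)\text{ is the only Quillen pair of }g\mathfrak p_C\text{ in }{}^gC .
\end{equation}

In the Mackey formula for a transfer from $C$ there are two kinds of terms. The terms indexed by $D$ are separated from each other by the elements of Lemma~\ref{lem:galois}(a) below, which express that $D$ acts freely near $\mathfrak p_C$. The terms outside $N$ concern other primes over $\mathfrak p$, and the element $z$ of Lemma~\ref{lem:galois}(c) removes them.

\begin{lemma}\label{lem:separate}
For $1\ne d\in D$ there is an even $t_d\in H^*(C,k)$ with $t_d-{}^dt_d\notin\mathfrak p_C$.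
\end{lemma}

\begin{proof}
As $d$ acts nontrivially on $E$, there is $\lambda\in E^*$ with ${}^d\lambda\ne\lambda$. Put $a=\beta(\lambda)$. Then $a-{}^da=\beta(\lambda-{}^d\lambda)\notin\mathfrak q$ by Lemma~\ref{lem:bock}. We lift a $p$-power of $a$ to $C$. Let $S$ be a Sylow $p$-subgroup of $C$; all its conjugates in $C$ contain the central subgroup $E$. Put $b=\operatorname{Norm}_E^S(a)$. Since $S$ centralizes $E$, formula \eqref{eq:norm} gives $\operatorname{res}_Eb=a^q$ with $q=[S:E]$ a power of $p$. Put $t_d=[C:S]^{-1}\operatorname{tr}_S^C(b)$. In the Mackey formula $E\backslash C/S=C/S$ and $E\cap{}^gS=E$, so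
\[
\operatorname{res}_Et_d=[C:S]^{-1}\sum_{g\in C/S}{}^g(\operatorname{res}_Eb)=a^q .
\]
Therefore $\operatorname{res}_E(t_d-{}^dt_d)=a^q-({}^da)^q=(a-{}^da)^q\notin\mathfrak q$.
\end{proof}

The detour through $S$ is needed for the last equality: the norm from $E$ to $C$ restricts to $a^{[C:E]}$, and the exponent need not be a power of $p$.

\begin{lemma}\label{lem:galois}
\begin{enumerate}
\item[(a)] There are finitely many even $x_i,y_i\in H^*(C,k)$ and an even $u\notin\mathfrak p_C$, with $|x_i|+|y_i|=|u|$, such that $\sum_ix_i\,{}^dy_i$ equals $u$ for $d=1$ and $0$ for $1\ne d\in D$.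
\item[(b)] There is an even $x\in H^*(C,k)$ with $\sum_{d\in D}{}^dx\notin\mathfrak p_C$.
\item[(c)] There is an even $D$-invariant $z\in H^*(C,k)\setminus\mathfrak p_C$ that lies in every prime $\mathfrak r\ne\mathfrak p_C$ of $V_C$ over $\mathfrak p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In $H^{\mathrm{ev}}(C,k)\otimes_kH^{\mathrm{ev}}(C,k)$ write $\prod_{d\ne1}(1\otimes t_d-{}^dt_d\otimes1)=\sum_ix_i\otimes y_i$ with homogeneous $x_i,y_i$. For $e\in D$ apply the ring map $a\otimes b\mapsto a\,{}^eb$. This gives $\sum_ix_i\,{}^ey_i=\prod_{d\ne1}({}^et_d-{}^dt_d)$. For $e\ne1$ the factor with $d=e$ is zero. For $e=1$ the product is $u=\prod_{d\ne1}(t_d-{}^dt_d)\notin\mathfrak p_C$.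

(b) Summing (a) over $d$ gives $\sum_ix_i\bigl(\sum_d{}^dy_i\bigr)=u\notin\mathfrak p_C$, so $x=y_i$ works for some $i$.

(c) By (A1) there are finitely many such $\mathfrak r$, and $\mathfrak r\not\subseteq\mathfrak p_C$. Choose an even element of $\mathfrak r\setminus\mathfrak p_C$ for each $\mathfrak r$, let $z_0$ be their product, and put $z=\prod_d{}^dz_0$. It is not in $\mathfrak p_C$ because $D$ fixes $\mathfrak p_C$.
\end{proof}

Part (b) matters because $p$ may divide $|D|$, so that $x=1$ need not work. For $G=S_3$ and $\mathfrak p=(xy)$ one has $C=A$, $N=G$, $t_\tau=y$, $\sum x_i\otimes y_i=1\otimes y+y\otimes1$, $u=2y$ and $z=1$.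

The next lemma passes from $C$ up to $G$: by (R4), if $v$ annihilates the restriction of a $G$-map, then $\operatorname{tr}_C^G(wv)$ annihilates the map itself.

\begin{lemma}\label{lem:trace}
For every even $v\in H^*(C,k)\setminus\mathfrak p_C$ there is an even $w\in H^*(C,k)$ with $\operatorname{tr}_C^G(wv)\notin\mathfrak p$.
\end{lemma}

\begin{proof}
Put $\hat v=\prod_{d\in D}{}^dv$, an invariant multiple of $v$ outside $\mathfrak p_C$, and choose $w$ with $wv=z\hat vx=:\omega$. We show $\operatorname{res}_E\operatorname{tr}_C^G(\omega)\notin\mathfrak q$. By (R2) and (R5) only the double cosets $EgC$ with $E\le{}^gC$ contribute, and these are single cosets $gC$. Thus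
\[
\operatorname{res}_E\operatorname{tr}_C^G(\omega)=\sum\operatorname{res}_E({}^g\omega),
\]
summed over the $gC\in G/C$ with $g^{-1}Eg\le C$. For such $g$ let $\mathfrak r\in V_C$ be the image of $g^{-1}\mathfrak q\in V_{g^{-1}Eg}$. Then $\operatorname{res}_E({}^g\omega)\in\mathfrak q$ if and only if $\omega\in\mathfrak r$. The prime $\mathfrak r$ lies over $\mathfrak p$ and has the Quillen pair $(g^{-1}Eg,g^{-1}\mathfrak q)$ in $C$, so by \eqref{eq:rigid} it equals $\mathfrak p_C$ only if $g\in N$. For $g\notin N$ we get $z\in\mathfrak r$, and the term lies in $\mathfrak q$. The terms with $g\in N$ add up to $\operatorname{res}_E\bigl(z\hat v\sum_d{}^dx\bigr)$, which is not in $\mathfrak q$.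
\end{proof}

The passage from $G$ down to $C$ needs a hypothesis. The element $z$ vanishes at the unwanted primes over $\mathfrak p$, but we have no control over it at other primes. So we consider only objects killed by a power of $\mathfrak p$, which see no other primes after localization at $\mathfrak p$.

\begin{proposition}\label{prop:ghosttransfer}
For each $n\ge1$ there is an even $v\in H^*(C,k)\setminus\mathfrak p_C$ with the following property: if $f\colon Y\to Y'$ is a $G$-ghost in $K(G)$ and $\mathfrak p^n$ kills $Y'$, then $v\operatorname{res}_Cf$ is a $C$-ghost.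
\end{proposition}

\begin{proof}
For $g\in G\setminus N$ let $H_g=C\cap{}^gC$ and $b_g=\operatorname{res}_{H_g}(z)\operatorname{res}_{H_g}({}^gz)$. We claim that $b_g$ lies in every $\mathfrak r\in V_{H_g}$ over $\mathfrak p$. Suppose $b_g\notin\mathfrak r$. The images of $\mathfrak r$ in $V_C$ and $V_{{}^gC}$ lie over $\mathfrak p$ and do not contain $z$ and ${}^gz$ respectively, so they are $\mathfrak p_C$ and $g\mathfrak p_C$. A Quillen pair of $\mathfrak r$ in $H_g$ is a pair of both, so by \eqref{eq:rigid} it equals both $(E,\mathfrak q)$ and $({}^gE,g\mathfrak q)$. This forces $g\in N$, a contradiction.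

Apply (A2) to $H^*(G,k)\to H^*(H_g,k)$ and the ideal $\mathfrak p^nH^*(H_g,k)$. A prime that contains this ideal and has preimage inside $\mathfrak p$ lies over $\mathfrak p$, so it contains $b_g$. As there are finitely many $g$, we obtain one $l\ge1$ and one even $s\in H^*(G,k)\setminus\mathfrak p$ with $s\,b_g^l\in\mathfrak p^nH^*(H_g,k)$ for all $g\notin N$. Put $v=\operatorname{res}_C(s)\,z^{2l}u$. It is not in $\mathfrak p_C$, and it depends only on $n$.

Let $f$ be as in the statement and $a\in H^*(C,Y)$. The class $\operatorname{Tr}_C^G(z^ly_ia)$ lies in $H^*(G,Y)$, so $f$ annihilates it, and (R1) gives $\operatorname{Tr}_C^G(z^ly_i\,fa)=0$. Restrict to $C$ and multiply by $sz^l$. By (R2), (R3) and (R1),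
\[
0=\sum_{g\in C\backslash G/C}\operatorname{Tr}^C_{C\cap{}^gC}\bigl(s\,\operatorname{res}(z)^l\operatorname{res}({}^gz)^l\;{}^gy_i\;{}^g(fa)\bigr).
\]
For $g\notin N$ the argument contains the factor $sb_g^l$, which kills $\operatorname{res}_{H_g}Y'$ because $\mathfrak p^n$ kills $Y'$; so the term vanishes. The double cosets in $N$ are the cosets $d\in D$, and for these ${}^gC=C$ and ${}^gz=z$. Hence $0=sz^{2l}\sum_{d\in D}{}^dy_i\,{}^d(fa)$. Multiply by $x_i$ and sum over $i$. By Lemma~\ref{lem:galois}(a) only $d=1$ survives, and we get $sz^{2l}u\,fa=0$.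
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
$\operatorname{supp}X\subseteq\Theta_G$ for every $X\in\mathcal L^{\mathrm b}(G)$.
\end{proposition}

Proposition~\ref{prop:ghosttransfer} applies only to objects killed by a power of $\mathfrak p$, so we want to replace $X$ by a Koszul object. The graded endomorphism ring of $X$ in $\mathrm D_{\mathrm{sg}}$ is not known to be finitely generated over $H^*(G,k)$, so Nakayama's lemma does not show that $\mathfrak p$ stays in the support. For primes that are minimal in the support a nilpotence argument does.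

\begin{proof}
By Lemma~\ref{lem:supp}(a), $\operatorname{supp}X=V(J_X)$. Every prime in $V(J_X)$ contains a prime that is minimal over $J_X$, and $\Theta_G$ is closed. So it suffices to take $\mathfrak p$ minimal over $J_X$ and to show $\mathfrak p\in\Theta_G$. Choose even $r_1,\dots,r_m\in\mathfrak p$ with $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$, and put $X_j=X/\!\!/(r_1,\dots,r_j)\in\mathcal L^{\mathrm b}(G)$ and $Y=X_m$.

\emph{Step 1: $\mathfrak p\in\operatorname{supp}Y$.} Suppose $\mathfrak p\in\operatorname{supp}X_j$ and $\mathfrak p\notin\operatorname{supp}X_{j+1}$, and write $r=r_{j+1}$ and $M=\operatorname{End}^*_{\mathrm D_{\mathrm{sg}}}(X_j)_{\mathfrak p}\neq0$. Some element outside $\mathfrak p$ kills $X_{j+1}$ in $\mathrm D_{\mathrm{sg}}$, so $\operatorname{Hom}^*_{\mathrm D_{\mathrm{sg}}}(X_j,X_{j+1})_{\mathfrak p}=0$. The long exact sequence of the triangle $\Sigma^{-|r|}X_j\xrightarrow{r}X_j\to X_{j+1}\to$ shows that $r$ acts bijectively on $M$. On the other hand, $\mathfrak p$ is the only prime between $J_X$ and $\mathfrak p$, so (A2) with $R=A$ gives $sr^a\in J_X$ for some $a\ge1$ and even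 $s\notin\mathfrak p$. By Lemma~\ref{lem:cone} a power of $sr^a$ kills $X_j\in\operatorname{Thick}(X)$ in $\mathrm D_{\mathrm{sg}}$, so $r$ acts nilpotently on $M$. Hence $M=0$, a contradiction.

\emph{Step 2: if $\mathfrak p\notin\Theta_G$ then $\mathfrak p\notin\operatorname{supp}Y$.} Use the notation of Section~\ref{sec:transfer}. By Lemma~\ref{lem:nucleus}, $C$ is $p$-nilpotent; let $\ell$ be the order of its Sylow $p$-subgroups. A power of $\mathfrak p$ kills $Y$ in $K(G)$ by \S\ref{ss:koszul}. Applying Lemma~\ref{lem:approx} repeatedly with $\mathfrak a=\mathfrak p$, we get $G$-ghosts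
\[
Y=Y_0\xrightarrow{f_1}Y_1\xrightarrow{f_2}\cdots\xrightarrow{f_\ell}Y_\ell
\]
in $\mathcal L^{\mathrm b}(G)$, invertible in $\mathrm D_{\mathrm{sg}}$, and $n\geq1$ such that $\mathfrak p^n$ kills all $Y_i$. Let $f=f_\ell\cdots f_1$ and take $v$ from Proposition~\ref{prop:ghosttransfer}. The maps $v\operatorname{res}_Cf_i$ are $C$-ghosts in $\mathcal L(C)$, so their composite $v^\ell\operatorname{res}_Cf$ is zero by Lemma~\ref{lem:ghost}. By Lemma~\ref{lem:trace} there is $w$ with $s=\operatorname{tr}_C^G(wv^\ell)\notin\mathfrak p$, and by (R4)
\[
sf=\operatorname{Tr}_C^G(wv^\ell\operatorname{res}_Cf)=0 .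
\]
Since $sf=f\,s_Y$ and $f$ is invertible in $\mathrm D_{\mathrm{sg}}$, the element $s$ kills $Y$ in $\mathrm D_{\mathrm{sg}}$. So $\mathfrak p\notin\operatorname{supp}Y$.

The two steps together give $\mathfrak p\in\Theta_G$.
\end{proof}

\section{Two properties of the functor $\Gamma$}\label{sec:gamma}

\subsection{Central subgroups}

In \S\ref{ss:product} the restriction of $\Gamma_C(i\,k[C/E])$ to $E$ split into shifts of $k$ because $E$ was a direct factor. A central subgroup $E\le C$ becomes a direct factor after pullback along the multiplication $\mu\colon E\times C\to C$, and $\mu$ differs from the projection by an automorphism of $E\times C$, a shear. This gives the splitting in general.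

\begin{lemma}[Shear lemma]\label{lem:shear}
Let $E$ be a central $p$-subgroup of a finite group $C$, let $L$ be a finite-dimensional $kC$-module on which $E$ acts trivially, and let $Z=\Gamma_C(iL)$. Then $\operatorname{res}_EZ$ is a coproduct of shifts of $k$, indexed by a homogeneous basis of the cohomology $H^*(Z)$ of the underlying complex.
\end{lemma}

\begin{proof}
Pullback along a homomorphism that is not injective does not preserve injective modules, so we correct it. For a homomorphism $\varphi\colon H'\to H$ let $\varphi^\sharp$ be the pullback of complexes, and define $\varphi^*\colon K(H)\to K(H')$ by $\varphi^*X=I_{H'}\otimes\varphi^\sharp X$. This functor is exact and preserves coproducts. It has the following properties.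
\begin{enumerate}
\item[(1)] $\varphi^*(iM)\cong i(\varphi^\sharp M)$ for $M\in\mathrm D^{\mathrm b}(\operatorname{mod}kH)$, since $\varphi^*(iM)$ is a bounded below complex of injectives quasi-isomorphic to $\varphi^\sharp M$. In particular $\varphi^*k\cong k$, so $\varphi^*$ maps $\mathcal L(H)$ into $\mathcal L(H')$.
\item[(2)] $(\varphi\psi)^*\cong\psi^*\varphi^*$ for $\psi\colon H''\to H'$. The map $I_{H''}\otimes\psi^\sharp\varphi^\sharp X\to I_{H''}\otimes\psi^\sharp I_{H'}\otimes\psi^\sharp\varphi^\sharp X$ induced by $k\to I_{H'}$ is a quasi-isomorphism of bounded below complexes of injectives for compact $X$, so an isomorphism for all $X$ by (T1).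
\item[(3)] If $\varphi$ is the inclusion of a subgroup, $\varphi^*\cong\operatorname{res}$.
\item[(4)] If $\varphi$ is trivial, $\varphi^*X=I_{H'}\otimes X$ with $X$ a complex of vector spaces; this is a coproduct of shifts of $k$ indexed by a homogeneous basis of $H^*(X)$.
\item[(5)] If $\sigma$ is an automorphism of $H$, then $\sigma^*X\cong\sigma^\sharp X$ has the same fixed points as $X$, so $\sigma^*$ preserves $k^\perp$ and commutes with $\Gamma_H$ by ($\Gamma$).
\item[(6)] For the projection $\mathrm{pr}\colon E\times C\to C$ take $I_{E\times C}=I_E\boxtimes I_C$, with $\boxtimes$ as in \S\ref{ss:product}. Then $\mathrm{pr}^*X=I_E\boxtimes(I_C\otimes X)\cong I_E\boxtimes X$. Its fixed points are $I_E^E\otimes X^C$, so $H^*(E\times C,\mathrm{pr}^*X)\cong H^*(E,k)\otimes H^*(C,X)$ by the K\"unneth theorem. Hence $\mathrm{pr}^*$ maps $k^\perp$ into $k^\perp$, and $\mathrm{pr}^*\Gamma_C\cong\Gamma_{E\times C}\,\mathrm{pr}^*$ by ($\Gamma$).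
\end{enumerate}
Let $\sigma(e,c)=(e,ec)$. This is an automorphism of $E\times C$ because $E$ is central, and $\mu=\mathrm{pr}\circ\sigma$ is the map $(e,c)\mapsto ec$. By (2), (5) and (6), $\mu^*$ commutes with $\Gamma$. As $E$ acts trivially on $L$, we have $\mu^\sharp L=\mathrm{pr}^\sharp L$. Therefore, using (1),
\[
\mu^*Z\cong\Gamma_{E\times C}(i\,\mu^\sharp L)=\Gamma_{E\times C}(i\,\mathrm{pr}^\sharp L)\cong\mathrm{pr}^*Z .
\]
Let $j\colon E\to E\times C$ be $e\mapsto(e,1)$. Then $\mu j$ is the inclusion and $\mathrm{pr}\circ j$ is trivial. By (3) and (2), $\operatorname{res}_EZ\cong j^*\mu^*Z\cong j^*\mathrm{pr}^*Z\cong(\mathrm{pr}\circ j)^*Z$, and (4) finishes the proof.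
\end{proof}

\subsection{Detecting $p$-nilpotence}

\begin{proposition}\label{prop:detect}
Let $E$ be a $p$-subgroup of a finite group $C$. If the cohomology of the complex $\Gamma_C(i\,k[C/E])$ is finite-dimensional, then $C$ is $p$-nilpotent.
\end{proposition}

For $E=C$ the complex is $I_C$, so the statement fails if $E$ is not required to be a $p$-group. The plan is to show that $U=\Gamma_C(kC)$ is a nonzero projective module with only trivial composition factors. The difficulty is that an object of $K(C)$ is not determined by its image in the derived category, since acyclic complexes of injectives need not be contractible. Steps 2 and 3 below identify $U$ with the projective resolution of its image.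

We use one fact about minimal resolutions. Let $M\in\mathrm D^{\mathrm b}(\operatorname{mod}kC)$ have minimal projective resolution $pM$, a bounded above complex of finitely generated projectives whose differentials have image in the radical. For simple $S$ the complex $\operatorname{Hom}_{kC}(pM,S)$ has zero differential. So if $\operatorname{Ext}^*(M,S)$ is finite-dimensional for all simple $S$, then $pM$ is bounded; in this case $iM\cong pM\in\operatorname{Thick}(kC)$.

\begin{proof}
As $E$ is a $p$-group, $kE\in\operatorname{Thick}(k)$ in $\mathrm D^{\mathrm b}(\operatorname{mod}kE)$. Inducing, $kC\in\operatorname{Thick}(k[C/E])$, so $U=\Gamma_C(kC)\in\operatorname{Thick}(\Gamma_C(i\,k[C/E]))$ and $H^*(U)$ is finite-dimensional. Moreover $H^*(C,U)=H^*(C,kC)=k$, concentrated in degree $0$.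

\emph{Step 1: all composition factors of $H^*(U)$ are trivial.} Consider the $kC$-modules all of whose finite-dimensional submodules have only trivial composition factors. This class is closed under submodules, quotients, extensions and direct sums, because a finitely generated module is finite-dimensional. So the objects of $K(C)$ with cohomology in this class form a localizing subcategory. It contains $k$, hence $U$.

\emph{Step 2: $U\in\operatorname{Loc}(kC)$.} Choose even $\zeta_1,\dots,\zeta_r\in H^*(C,k)$ of positive degree with $H^*(C,k)/(\zeta_1,\dots,\zeta_r)$ finite-dimensional. By \eqref{eq:loc} the object $U\otimes k[1/\zeta_i]\in\mathcal L(C)$ has $H^*(C,-)=H^*(C,U)[1/\zeta_i]$, and this is $0$ because $H^*(C,U)$ is concentrated in degree $0$. So $U\otimes k[1/\zeta_i]=0$ by (T2), that is, $U\cong U\otimes F_{\zeta_i}$. Iterating, $U\cong U\otimes F_{\zeta_1}\otimes\cdots\otimes F_{\zeta_r}$. Lemma~\ref{lem:telescope} and the inclusion $A\otimes\operatorname{Loc}(B)\subseteq\operatorname{Loc}(A\otimes B)$, applied to one factor at a time, give $U\in\operatorname{Loc}(U\otimes\kappa)$ with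 $\kappa=k/\!\!/(\zeta_1,\dots,\zeta_r)$. For simple $S$, the module $\operatorname{Ext}^*(\kappa,S)$ is finitely generated over $H^*(C,k)$ and killed by all $\zeta_i^2$, so it is finite-dimensional. Hence $\kappa\in\operatorname{Thick}(kC)$ and $U\otimes\kappa\in\operatorname{Thick}(U\otimes kC)$. Finally $U\otimes kC\cong\operatorname{ind}_1^C\operatorname{res}_1U$ is a coproduct of shifts of $kC$.

\emph{Step 3: computation of $\operatorname{Ext}^*(V,k)$.} The canonical functor $K(C)\to\mathrm D(\operatorname{Mod}kC)$ preserves coproducts, the object $kC$ is compact in both categories, and $\operatorname{Hom}^j(kC,X)=H^j(X)$ in both. By (T1), applied in each variable, the functor is fully faithful on $\operatorname{Loc}(kC)$. Let $V$ be the image of $U$; it lies in $\mathrm D^{\mathrm b}(\operatorname{mod}kC)$. The minimal projective resolution $pV$ is an object of $K(C)$. It is the union of the subcomplexes $(pV)^{\ge-n}$, which are bounded complexes of finitely generated projectives included by termwise split monomorphisms; so it is their homotopy colimit and lies in $\operatorname{Loc}(kC)$. By Step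 2, $U\cong pV$ in $K(C)$. For projective $P$ the norm map $k\otimes_{kC}P\to P^C$, $1\otimes\xi\mapsto\sum_{c\in C}c\xi$, is a natural isomorphism. So $H^j(C,U)=H^j((pV)^C)\cong H^j(k\otimes_{kC}pV)$. Since $\operatorname{Hom}_{kC}(pV,k)$ is the $k$-dual of $k\otimes_{kC}pV$,
\[
\operatorname{Ext}^j(V,k)\cong H^{-j}(C,U)^*=\begin{cases}k,&j=0,\\0,&j\ne0.\end{cases}
\]

\emph{Step 4: $pV$ is bounded.} By Step 1, truncations and composition series put $V$ in $\operatorname{Thick}(k)\subseteq\mathrm D^{\mathrm b}(\operatorname{mod}kC)$. So $\operatorname{Ext}^*(V,V)$ is finite-dimensional by Step 3. For simple $S$, the ring $H^*(C,k)$ acts on $\operatorname{Ext}^*(V,S)$ through $\operatorname{Ext}^*(V,V)$, so elements of large degree act as zero, and finite generation makes $\operatorname{Ext}^*(V,S)$ finite-dimensional. Hence $pV$ is bounded and $U\cong pV\cong iV$. Consequently $\operatorname{Ext}^j(k,V)=H^j(C,U)$ is also $k$ for $j=0$ and $0$ otherwise.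

\emph{Step 5: conclusion.} We have $V\ne0$. Let $m$ and $M$ be the least and the greatest degree in which $V$ has cohomology. Then $\operatorname{Ext}^m(k,V)=\operatorname{Hom}_{kC}(k,H^m(V))$ and $\operatorname{Ext}^{-M}(V,k)=\operatorname{Hom}_{kC}(H^M(V),k)$, and both are nonzero by Step 1. So $m=M=0$, and $V$ is a module. It has finite projective dimension over the self-injective algebra $kC$, so it is projective. An element of $C$ of order prime to $p$ acts on $V$ semisimply, and unipotently by Step 1, hence trivially. Let $O$ be the normal subgroup generated by these elements. Every element of $C/O$ has $p$-power order, so $C/O$ is a $p$-group. The restriction of $V$ to $O$ is nonzero, projective and trivial, so $k$ is a projective $kO$-module and $p\nmid|O|$. Thus $C$ is $p$-nilpotent.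
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $\mathfrak p\in\Theta_G$ have Quillen pair $(E,\mathfrak q)$, and let $r_1,\dots,r_m\in\mathfrak p$ be even with $\sqrt{(r_1,\dots,r_m)}=\mathfrak p$. Then $\mathfrak p\in\operatorname{supp}\bigl(X_E/\!\!/(r_1,\dots,r_m)\bigr)$.
\end{proposition}

The shear lemma describes the restriction to $E$ of $Z=\Gamma_C(i\,k[C/E])$, an object for $C=C_G(E)$, while the support condition concerns $X_E$, an object for $G$. The two are related by $X_E\cong\Gamma_G(\operatorname{ind}Z)$. Since $\operatorname{ind}Z$ need not lie in $\mathcal L(G)$ there is an error term in $k^\perp$. After passing to Koszul objects, Proposition~\ref{prop:ghosttransfer} shows that the error term has no $C$-cohomology once $v$ is inverted.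

\begin{proof}
Use the notation of Section~\ref{sec:transfer}, and write $\operatorname{ind}=\operatorname{ind}_C^G$. Put $\kappa=k/\!\!/(r_1,\dots,r_m)\in\operatorname{Thick}(k)\subseteq K(G)$, $X'=X_E\otimes\kappa$ and $Z'=Z\otimes\operatorname{res}_C\kappa\in\mathcal L(C)$.

\emph{The error term.} Induce the triangle $Z\to i\,k[C/E]\to L'\to$ with $L'\in k^\perp$. The middle term becomes $i\,k[G/E]$, and $\Gamma_G(\operatorname{ind}L')=0$ because induction preserves $k^\perp$. So $X_E\cong\Gamma_G(\operatorname{ind}Z)$. The functor $-\otimes\kappa$ sends each object $B$ into $\operatorname{Thick}(B)$, so it preserves $\mathcal L(G)$ and $k^\perp$ and commutes with $\Gamma_G$ by ($\Gamma$). Hence $X'\cong\Gamma_G(\operatorname{ind}Z\otimes\kappa)\cong\Gamma_G(\operatorname{ind}Z')$, and there is a triangle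
\[
X'\xrightarrow{\ c\ }\operatorname{ind}Z'\longrightarrow T\longrightarrow,\qquad H^*(G,T)=0 .
\]
A power of $\mathfrak p$ kills $X'$ and $\operatorname{ind}Z'\cong\operatorname{ind}Z\otimes\kappa$ by \S\ref{ss:koszul}, so some $\mathfrak p^n$ kills $T$ by Lemma~\ref{lem:cone}. The identity of $T$ is a $G$-ghost. Proposition~\ref{prop:ghosttransfer} gives an even $v\in H^*(C,k)\setminus\mathfrak p_C$ with $vH^*(C,T)=0$.

Let $\iota\colon Z'\to\operatorname{res}_C\operatorname{ind}Z'$ be $\xi\mapsto1\otimes\xi$. The sum of the subcomplexes $g\otimes Z'$ with $g\notin C$ is a $C$-stable complement of its image, so there is a $C$-map $\pi$ with $\pi\iota=\mathrm{id}$. Let $\psi$ be the composite $Z'\xrightarrow{\iota}\operatorname{res}_C\operatorname{ind}Z'\to\operatorname{res}_CT$, and let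
\[
Q=\operatorname{im}\bigl((\pi c)_*\colon H^*(E,X')\to H^*(E,Z')\bigr),
\]
an $H^*(E,k)$-submodule. Elements of $H^*(G,k)$ and $H^*(C,k)$ act on these modules through restriction to $E$.

\emph{Claim 1: for each $b\in H^*(E,Z')$ there is $j$ with $v^jb\in Q$.} By \eqref{eq:loc}, $H^*(C,T\otimes k[1/v])=H^*(C,T)[1/v]=0$. As $Z'\in\mathcal L(C)$, the composite $Z'\xrightarrow{\psi}\operatorname{res}_CT\to\operatorname{res}_CT\otimes k[1/v]$ is zero by (T2). Restrict this composite to $E$ and apply \eqref{eq:loc} for $E$: the class $\psi_*b$ vanishes in $H^*(E,T)[1/v]$, so $\psi_*(v^jb)=v^j\psi_*b=0$ for some $j$. By the long exact sequence of the triangle, $\iota_*(v^jb)=c_*(b')$ with $b'\in H^*(E,X')$. Then $v^jb=\pi_*\iota_*(v^jb)=(\pi c)_*b'\in Q$.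

Now suppose $\mathfrak p\notin\operatorname{supp}X'$. By Lemma~\ref{lem:supp}(a) there is an even $s\notin\mathfrak p$ such that $s_{X'}$ factors as $X'\to P\to\Sigma^{|s|}X'$ with $P\in\operatorname{Thick}(k)$.

\emph{Claim 2: $sQ$ is finitely generated over $H^*(E,k)$.} The submodule $sH^*(E,X')$ lies in the image of $H^*(E,P)$, which is finitely generated because $\operatorname{res}_EP\in\operatorname{Thick}(k)$. As $H^*(E,k)$ is noetherian, $sH^*(E,X')$ is finitely generated, and so is its image $sQ$ under $(\pi c)_*$.

The restrictions of $v$ and $s$ to $E$ are not in $\mathfrak q$. So the claims give $H^*(E,Z')_{\mathfrak q}=Q_{\mathfrak q}=(sQ)_{\mathfrak q}$, and this module is finitely generated over $H^*(E,k)_{\mathfrak q}$. The subgroup $E$ is central in $C$, so it acts trivially on $k[C/E]$, and Lemma~\ref{lem:shear} shows that $\operatorname{res}_EZ'=\operatorname{res}_EZ\otimes\operatorname{res}_E\kappa$ is a coproduct of shifts of $\operatorname{res}_E\kappa$ indexed by a basis of $H^*(Z)$. Hence $H^*(E,Z')_{\mathfrak q}$ is a direct sum of shifts of $H^*(E,\kappa)_{\mathfrak q}$ with the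 same index set.

The module $H^*(E,\kappa)_{\mathfrak q}$ is nonzero. Indeed, $M_j=H^*(E,k/\!\!/(r_1,\dots,r_j))_{\mathfrak q}$ is finitely generated over $H^*(E,k)_{\mathfrak q}$ and $M_0\ne0$. If $M_{j+1}=0$, then $\operatorname{res}_Er_{j+1}\in\mathfrak q$ acts bijectively on $M_j$, and $M_j=0$ by (A3). An infinite direct sum of nonzero modules is not finitely generated, so $H^*(Z)$ is finite-dimensional. By Proposition~\ref{prop:detect}, $C$ is $p$-nilpotent. This contradicts Lemma~\ref{lem:nucleus}.
\end{proof}

\section{Proofs of the main theorems}\label{sec:final}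

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The inclusion $\subseteq$ is Proposition~\ref{prop:upper}. For $\mathfrak p\in\Theta_G$ choose even $r_1,\dots,r_m\in\mathfrak p$ with radical $\mathfrak p$, as in \S\ref{ss:rings}. Proposition~\ref{prop:lower} gives an object with $\mathfrak p$ in its support.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Write $\underline a=(a_1,\dots,a_l)$. By \S\ref{ss:translate} and \S\ref{ss:koszul} the object in question corresponds to $X=X_H/\!\!/\underline a=X_H\otimes k/\!\!/\underline a$.

\emph{The inclusion $\subseteq$.} We have $\operatorname{supp}X\subseteq\Theta_G$ by Proposition~\ref{prop:upper}, and $\operatorname{supp}X\subseteq V(\underline a)$ because each $a_i^2$ kills $X$. Let $\mathfrak p\notin\operatorname{im}(V_H\to V_G)=V(\ker\operatorname{res}_H)$, and choose an even $s\in\ker\operatorname{res}_H$ outside $\mathfrak p$. Then $s$ kills $i\,k[G/H]\cong\operatorname{ind}_H^Gk$ by \S\ref{ss:transfer}. By naturality, the composite of $s_{X_H}$ with the counit $X_H\to i\,k[G/H]$ is zero. Composition with the counit is bijective on maps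 from objects of $\mathcal L(G)$, so $s_{X_H}=0$. By \eqref{eq:factor}, $s$ kills $X$, and $\mathfrak p\notin\operatorname{supp}X$.

\emph{The inclusion $\supseteq$.} Let $\mathfrak p$ lie in the right side. A Quillen pair in $H$ of a preimage of $\mathfrak p$ in $V_H$ is a Quillen pair $(E,\mathfrak q)$ of $\mathfrak p$ with $E\le H$. As $H$ is a $p$-group, $k[H/E]\in\operatorname{Thick}(k)$ in $\mathrm D^{\mathrm b}(\operatorname{mod}kH)$; this is the only use of the hypothesis on $H$. The exact functor $M\mapsto\Gamma_G\operatorname{ind}_H^G(iM)$ sends $k$ to $X_H$ and $k[H/E]$ to $X_E$. So $X_E\in\operatorname{Thick}(X_H)$, and $X_E/\!\!/\underline a\in\operatorname{Thick}(X_H/\!\!/\underline a)$. Choose even $r_1,\dots,r_m\in\mathfrak p$ with radical $\mathfrak p$. The family $a_1,\dots,a_l,r_1,\dots,r_m$ lies in $\mathfrak p$ and has radical $\mathfrak p$. Proposition~\ref{prop:lower} and Lemma~\ref{lem:supp}(b) give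
\[
\mathfrak p\in\operatorname{supp}X_E/\!\!/(a_1,\dots,a_l,r_1,\dots,r_m)\subseteq\operatorname{supp}X_E/\!\!/\underline a\subseteq\operatorname{supp}X_H/\!\!/\underline a .
\]

\emph{The remaining assertions.} Every elementary abelian $p$-subgroup is conjugate into $S$, so $V_S\to V_G$ is surjective by Theorem~\ref{thm:quillen}, and $\operatorname{supp}X_S/\!\!/\underline a=\Theta_G\cap V(\underline a)$. For $l=0$ this is $\Theta_G$. A closed subset of $\Theta_G$ has the form $\Theta_G\cap V(\mathfrak a)$, and $V(\mathfrak a)=V(\underline a)$ when the $a_i$ are the squares of generators of $\mathfrak a$. Finally, by Lemma~\ref{lem:supp}(c) and Theorem~\ref{thm:main}, $\mathrm D_{\mathrm{sg}}=0$ if and only if $\Theta_G=\varnothing$. Each $V_E$ is nonempty, so this means that $C_G(E)$ is $p$-nilpotent for all $E$. Taking $E=1$ shows that $G$ is then $p$-nilpotent, and conversely all subgroups of a $p$-nilpotent group are $p$-nilpotent.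
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK} Benson and Krause, Algebra Number Theory, 2008.

\bibitem{Krause} Krause, Compositio, 2005.

\bibitem{Lurie} Lurie, \emph{Higher Algebra}.

\bibitem{OWR} Mathematisches Forschungsinstitut Oberwolfach, doi:10.4171/owr/2023/19,
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 4035/\allowbreak OWR\_2023\_19.pdf?\allowbreak sequence=4\&\allowbreak isAllowed=y}.

\bibitem{Quillen} Quillen, Ann. of Math. 94, 1971.

\end{thebibliography}
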